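
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Frozen corners are expensive: permutation matrices\\ with many alternating sign matrix extensions}


\begin{abstract}
An ASM-extension of a permutation matrix $P$ is an alternating sign matrix with a $1$ wherever $P$ has one. Let $\alpha_n(P)$ be the number of ASM-extensions of $P$, let $\alpha_n^*$ be its maximum over $n\times n$ permutation matrices, and let $\mathcal A_n$ be the number of all $n\times n$ alternating sign matrices. It was conjectured that the maximum is attained by the direct sum $Q_n^*$ of two anti-diagonal permutation matrices of sizes $\lceil n/2\rceil$ and $\lfloor n/2\rfloor$. We disprove this for every $n\ge 10^{14}$. On the one hand, $\alpha_n(Q_n^*)\le \mathcal A_n e^{-n^2/1000}$ for $n\ge1000$: the two staircases of $1$'s freeze two corners, and a transfer matrix whose spectral radius is bounded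 by a power of the golden ratio shows that this is costly. On the other hand, $\alpha_n^*\ge\mathcal A_n e^{-O(n^{5/3})}$: explicit permutation matrices with well-separated $1$'s and sparse padding lose no more than this. Hence $\log\alpha_n^*$ and $\log\mathcal A_n$ are both asymptotic to $\frac{n^2}{2}\log\frac{27}{16}$, and no permutation matrix with a sufficiently long corner staircase is optimal for large $n$.
\end{abstract}

\section{The question and the answer}

\subsection{Extensions of permutation matrices}

An \emph{alternating sign matrix} (ASM) is an $n\times n$ matrix with entries in $\{0,1,-1\}$ such that in each row and in each column the nonzero entries alternate in sign, beginning and ending with a $1$. The ASMs without $-1$'s are the permutation matrices. An \emph{ASM-extension} of an $n\times n$ permutation matrix $P$ is an $n\times n$ ASM that has a $1$ in every position where $P$ has a $1$; it arises from $P$ by changing some zeros to $1$ or $-1$. Let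
\[
\alpha_n(P)=\#\{\text{ASM-extensions of }P\},\qquad
\alpha_n^*=\max_P\alpha_n(P),
\]
the maximum being over all $n\times n$ permutation matrices. Which $P$ leaves the most room?

The first and last rows and columns of an ASM contain a single nonzero entry. So if $P=I_n$, an extension $A$ has $a_{11}=1$ and zeros elsewhere in its first row and column. Deleting these and repeating the argument gives $A=I_n$, hence $\alpha_n(I_n)=1$. Other choices of $P$ leave more freedom. Let $Q_m$ be the $m\times m$ permutation matrix with $1$'s on the anti-diagonal, from the lower left to the upper right, and put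
\[
Q_n^*=Q_{\lceil n/2\rceil}\oplus Q_{\lfloor n/2\rfloor},
\qquad\text{for example}\qquad
Q_5^*=\begin{bmatrix}0&0&1&0&0\\0&1&0&0&0\\1&0&0&0&0\\0&0&0&0&1\\0&0&0&1&0\end{bmatrix}.
\]
The $1$'s of $Q_n^*$ lie on two segments that cut off the upper left and lower right corners of the square and leave a large empty region between them. For $n=4$ the border is fixed, and an extension has the form
\[
\begin{bmatrix}0&1&0&0\\1&a&b&0\\0&c&d&1\\0&0&1&0\end{bmatrix},\qquad b=c=-a,\quad d=a,\quad a\in\{0,-1\},
\]
because rows and columns sum to $1$, and $a\ne1$ by alternation. Both choices give ASMs, so $\alpha_4(Q_4^*)=2$. The conjecture stated in \cite{source} is that $Q_n^*$ is always best: $\alpha_n^*=\alpha_n(Q_n^*)$ for every $n$. We show that it fails for all large $n$, by a factor that is exponential in $n^2$.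

\subsection{Results}

Write $\mathcal A_n$ for the number of $n\times n$ ASMs, with $\mathcal A_0=1$. Throughout, $\log$ is the natural logarithm and
\[
q=\frac{27}{16}=1.6875,\qquad \theta=\frac{1+\sqrt5}{2}=1.618\ldots,\qquad \theta^2=1+\theta .
\]

\begin{theorem}\label{thm:A}
For $n\ge1000$, $\ \alpha_n(Q_n^*)\le\mathcal A_n\,e^{-n^2/1000}$.
\end{theorem}

\begin{theorem}\label{thm:B}
There is a constant $C$ such that $\mathcal A_n\,e^{-Cn^{5/3}}\le\alpha_n^*\le\mathcal A_n$ for all $n\ge1$. For $n\ge10^{14}$ one may take $C=25$. The lower bound is achieved by explicit permutation matrices.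
\end{theorem}

\begin{corollary}\label{cor:main}
For $n\ge10^{14}$,
\[
\frac{\alpha_n(Q_n^*)}{\alpha_n^*}\le\exp\bigl(-n^2/1000+25\,n^{5/3}\bigr)<1 ,
\]
so $Q_n^*$ does not maximize $\alpha_n$.
\end{corollary}

\begin{proof}
Divide the bounds of Theorems \ref{thm:A} and \ref{thm:B}. The exponent is negative because $n^{1/3}\ge46415>25000$.
\end{proof}

We do not claim that the threshold $10^{14}$ is sharp, and we do not determine the smallest $n$ for which the conjecture fails. The same methods give two further statements.

\begin{theorem}\label{thm:C}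
$\displaystyle\lim_{n\to\infty}\frac{\log\alpha_n^*}{n^2}=\frac12\log\frac{27}{16}$, and this is also the limit of $\log\mathcal A_n/n^2$.
\end{theorem}

\begin{theorem}\label{thm:D}
Let $\beta_0=1-\dfrac{\log(27/16)}{2\log\theta}\approx0.4563$. For every $\beta>\beta_0$ there are $c>0$ and $n_1$ such that the following holds. If $n\ge n_1$ and $P$ is an $n\times n$ permutation matrix with $1$'s at $(i,k+1-i)$, $1\le i\le k$, for some $k\ge\beta n$, then $\alpha_n(P)\le\mathcal A_n\,e^{-cn^2}$; in particular $\alpha_n(P)<\alpha_n^*$ for large $n$. By symmetry the same holds for a staircase at any corner. Consequently, for large $n$, no $Q_a\oplus Q_b$ with $a+b=n$, and no $Q_a\oplus P'$ with $a\ge\beta n$, is optimal.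
\end{theorem}

The only result that we quote is the ASM theorem, due to Zeilberger \cite{zeilberger} and Kuperberg \cite{kuperberg}:
\begin{equation}\label{eq:asm}
\mathcal A_n=\prod_{i=0}^{n-1}\frac{(3i+1)!}{(n+i)!}.
\end{equation}

\subsection{The idea in outline}

We encode an ASM by an integer height function on the $(n+1)\times(n+1)$ grid, whose values at neighbors differ by $1$. A staircase of $k$ ones across a corner forces the height function to be as steep as possible, hence unique, on the whole corner triangle. The two staircases of $Q_n^*$ thus freeze about a quarter of the square.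

Freezing a quarter of the square need not be costly: the fixed boundary values already bias the heights near the corners. To decide, we compare two growth rates. Freeze two opposite corners of size $\ell$ in a square of side $n=\ell+t$, and let $\ell$ grow with $t$ fixed. Each step multiplies the number of frozen configurations by at most $\theta^{2t}$ (Section~\ref{sec:upper}), while by \eqref{eq:asm} it multiplies $\mathcal A_n$ by about $q^{\ell+t}$. Near $\ell=t$ the contest is $\theta^{2t}$ against $q^{2t}$, and
\[
\theta=1.618\ldots<q=1.6875 .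
\]
The frozen configurations therefore lose a factor exponential in $n$ at each of order $n$ steps.

For the lower bound (Section~\ref{sec:lower}) we do the opposite of freezing. We start from an arbitrary ASM $A$ of size $m$ slightly less than $n$, insert sparse padding that makes its height function less steep, and then force a $1$ at each of $m$ prescribed positions by a local surgery, whose radius will be of order $n^{1/3}$. If the positions are far enough apart, the surgeries do not interfere, and together they destroy little information about $A$.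

\section{Counting and height functions}\label{sec:prelim}

\subsection{The growth of $\mathcal A_n$}

Let $\rho_m=\mathcal A_{m+1}/\mathcal A_m$. From \eqref{eq:asm},
\[
\rho_m=(3m+1)!\;\frac{\prod_{i=0}^{m-1}(m+i)!}{\prod_{i=0}^{m}(m+1+i)!}
=\frac{(3m+1)!\,m!}{(2m)!\,(2m+1)!},
\]
so $\rho_0=1$, and
\[
\frac{\rho_{m+1}}{\rho_m}=\frac{3(3m+2)(3m+4)}{4(2m+1)(2m+3)}
=q\,\frac{(m+1)^2-\frac19}{(m+1)^2-\frac14}
=q\Bigl(1+\frac{5/36}{(m+\frac12)(m+\frac32)}\Bigr).
\]
Since $\sum_{m\ge0}\frac1{(m+1/2)(m+3/2)}=\sum_{m\ge0}\bigl(\frac1{m+1/2}-\frac1{m+3/2}\bigr)=2$, the correction factors multiply to at most $e^{5/18}<q$. Hence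
\begin{equation}\label{eq:rho}
q^m\le\rho_m\le e^{5/18}q^m\le q^{m+1}\qquad(m\ge0).
\end{equation}
Summing logarithms gives $\log\mathcal A_n=\frac{n^2}2\log q+O(n)$. Multiplying the bounds over ranges of $m$ gives
\begin{align}
\mathcal A_n&\le\mathcal A_m\,q^{n(n-m)}&&(0\le m\le n),\label{eq:up}\\
\mathcal A_{n-d}&\le\mathcal A_n\,q^{-d(2n-d-1)/2}&&(0\le d\le n).\label{eq:down}
\end{align}
In \eqref{eq:down} the exponent is $-\sum_{j=n-d}^{n-1}j$.

\subsection{Height functions}

Let $V=\{0,1,\dots,n\}^2$ with its grid graph structure. In $(i,j)\in V$ the first coordinate numbers rows, downward, and the second numbers columns. Let $d(\cdot,\cdot)$ be the $\ell_1$-distance. For an integer $n\times n$ matrix $A$ put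
\[
c(i,j)=\sum_{i'\le i,\;j'\le j}a_{i'j'},\qquad h(i,j)=i+j-2c(i,j)\qquad((i,j)\in V).
\]
An integer matrix is an ASM if and only if all partial row sums (from the left) and partial column sums (from the top) lie in $\{0,1\}$ and all full row and column sums are $1$: sums in $\{0,1\}$ force the nonzero entries to be $\pm1$, to alternate and to begin with $1$, and a full sum $1$ makes the last one a $1$; the converse is immediate.

\begin{lemma}\label{lem:height}
The map $A\mapsto h$ is a bijection from the $n\times n$ ASMs onto the functions $h:V\to\mathbb Z$ such that adjacent vertices have values differing by exactly $1$ and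
\begin{equation}\label{eq:bdry}
h(i,0)=i,\quad h(0,j)=j,\quad h(n,j)=n-j,\quad h(i,n)=n-i .
\end{equation}
Such a function is $1$-Lipschitz for $d$, and $h(i,j)\equiv i+j\pmod2$. Moreover,
\begin{equation}\label{eq:one}
a_{ij}=1\iff h(i-1,j)=h(i,j-1)=h(i-1,j-1)+1=h(i,j)+1 .
\end{equation}
Rotating $A$ by $180^\circ$ replaces $h(i,j)$ by $h(n-i,n-j)$, and transposing $A$ replaces $h(i,j)$ by $h(j,i)$.
\end{lemma}

\begin{proof}
We have $h(i,j)-h(i-1,j)=1-2\sum_{j'\le j}a_{ij'}$, and similarly for columns. So the partial sums lie in $\{0,1\}$ exactly when neighboring values of $h$ differ by $1$. The full row and column sums are $1$ exactly when $c(n,j)=j$ and $c(i,n)=i$, which is the second half of \eqref{eq:bdry}; the first half always holds. Conversely, a function $h$ as described has $h(i,j)\equiv i+j \pmod 2$, since $h(0,0)=0$ and steps are odd. So $c=(i+j-h)/2$ is an integer function vanishing for $i=0$ or $j=0$, and $A$ is recovered by taking mixed differences: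
\[
a_{ij}=\tfrac12\bigl[h(i-1,j)+h(i,j-1)-h(i,j)-h(i-1,j-1)\bigr].
\]
The bracket is a sum of two differences along edges, each at most $1$, so $a_{ij}=1$ if and only if both differences are $1$. There are two ways to group the four terms into such differences, and together they give \eqref{eq:one}. For the rotated matrix, inclusion--exclusion gives
\[
c'(i,j)=n-(n-i)-(n-j)+c(n-i,n-j)=i+j-n+c(n-i,n-j),
\]
so $h'(i,j)=2n-i-j-2c(n-i,n-j)=h(n-i,n-j)$. Transposition is clear.
\end{proof}

We call the functions of Lemma~\ref{lem:height} \emph{admissible}. Partially prescribed heights extend under the obvious necessary conditions.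

\begin{lemma}[Extension]\label{lem:ext}
Let $\emptyset\ne D\subset V$ and let $f:D\to\mathbb Z$ satisfy $f(x)\equiv x_1+x_2\pmod2$ and $|f(x)-f(y)|\le d(x,y)$ on $D$. Then $f$ extends to $F:V\to\mathbb Z$ whose values at adjacent vertices differ by exactly $1$.
\end{lemma}

\begin{proof}
Take $F(z)=\min_{x\in D}(f(x)+d(x,z))$. The Lipschitz condition gives $F=f$ on $D$. As a minimum of $1$-Lipschitz functions $F$ is $1$-Lipschitz, and each term, hence $F(z)$, is congruent to $z_1+z_2$ modulo $2$. So adjacent values differ by an odd number of absolute value at most $1$.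
\end{proof}

\subsection{Staircases freeze a corner}

\begin{lemma}\label{lem:stair}
If an $n\times n$ ASM has $1$'s at $(i,k+1-i)$ for $1\le i\le k$, then $h(i,j)=i+j$ whenever $i+j\le k$.
\end{lemma}

\begin{proof}
In a row or column, the partial sum just before an entry $1$ is $0$. For the entry $(i,k+1-i)$, the row gives $c(i,k-i)=c(i-1,k-i)$ and the column gives $c(i-1,k+1-i)=c(i-1,k-i)$. Hence $c(i,k-i)=c(i-1,k-(i-1))$ for $1\le i\le k$, so $c$ is constant on the line $i+j=k$. The constant is $c(0,k)=0$. Partial sums being nonnegative, $c$ is nonnegative and nondecreasing in $i$ and in $j$. So $c=0$ for $i+j\le k$.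
\end{proof}

\section{The price of frozen corners}\label{sec:upper}

\subsection{The frozen problem as a transfer matrix}

For $\ell\ge0$, $t\ge1$ and $n=\ell+t$, let $Z(\ell,t)$ be the number of $n\times n$ ASMs with
\begin{equation}\label{eq:freeze}
h(i,j)=\ell\quad\text{whenever } i+j=\ell\ \text{ or }\ i+j=2n-\ell .
\end{equation}
Trivially $Z(\ell,t)\le\mathcal A_{\ell+t}$. Let $k=\lfloor n/2\rfloor$ and $t=\lceil n/2\rceil$. The upper left staircase of $Q_n^*$ has size $\lceil n/2\rceil\ge k$ and the lower right one has size $k$. So Lemma~\ref{lem:stair}, applied to an extension and to its rotation by $180^\circ$, gives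
\begin{equation}\label{eq:QZ}
\alpha_n(Q_n^*)\le Z(k,t).
\end{equation}

We cut the square along the lines $L_v=\{i-j=v\}$ (Figure~\ref{fig:strip}). Inside the tilted rectangle these lines carry, alternately, states from two finite sets $X$ and $Y$ that depend on $t$ only, because freezing prescribes the heights on the two long sides of the rectangle. Thus the count depends on $\ell$ only through the \emph{number} of lines.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill[gray!35] (0,0)--(2.4,0)--(0,-2.4)--cycle;
\fill[gray!35] (4,-4)--(1.6,-4)--(4,-1.6)--cycle;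
\draw[thick] (0,0) rectangle (4,-4);
\draw (2.4,0)--(0,-2.4);
\draw (1.6,-4)--(4,-1.6);
\draw[very thick] (0,-2.4)--(1.6,-4);
\draw[very thick] (2.4,0)--(4,-1.6);
\foreach \s in {0.4,0.8,1.2,1.6,2.0}
  \draw[dashed] (\s,-2.4+\s)--(\s+1.6,-4+\s);
\node at (0.75,-0.75) {frozen};
\node at (3.25,-3.25) {frozen};
\node at (0.5,-3.5) {$\varphi$};
\node at (3.5,-0.5) {$\varphi$};
\node[above] at (1.2,0) {$\ell$};
\node[above] at (3.2,0) {$t$};
\node[left] at (0,-1.2) {$\ell$};
\node[left] at (0,-3.2) {$t$};
\node[below] at (0.8,-4) {$t$};
\node[right] at (4,-0.8) {$t$};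
\end{tikzpicture}
\caption{The square $V$ of side $n=\ell+t$, rows numbered downward. In the gray corners the heights are forced. The tilted rectangle is cut into parallel lines $L_v$, $|v|\le\ell$ (dashed). The heights on two consecutive lines interlace to a path of $2t$ steps $\pm1$ with both ends at the frozen height. The thick lines are $L_{\ell}$ (lower left) and $L_{-\ell}$ (upper right); each bounds a white triangle of side $t$, and $\varphi$ counts the fillings of this triangle.}
\label{fig:strip}
\end{figure}

Fix $t$. Let $X$ be the finite set of integer sequences $x=(x_0,x_2,\dots,x_{2t})$ with $x_0=x_{2t}=0$ and steps in $\{0,\pm2\}$. For $x\in X$ and an integer sequence $y=(y_1,y_3,\dots,y_{2t-1})$ put $N(x,y)=1$ if the interleaving $(x_0,y_1,x_2,\dots,y_{2t-1},x_{2t})$ has all steps $\pm1$, and $N(x,y)=0$ otherwise. Let $Y$ be the set of those $y$ with $N(x,y)=1$ for some $x\in X$, and view $N$ as an $X\times Y$ matrix. Then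
\[
M=NN^{T}
\]
is a symmetric positive semidefinite matrix on $X$ with nonnegative entries. Finally, for $x\in X$ let $\varphi(x)$ be the number of integer functions $g$ on the triangle $\{0\le j\le i\le t\}$ with adjacent values differing by exactly $1$ and
\[
g(i,0)=i,\qquad g(t,j)=t-j,\qquad g(s,s)=x_{2s}\quad(0\le s\le t).
\]

\begin{lemma}\label{lem:transfer}
$Z(\ell,t)=\langle\varphi,M^{\ell}\varphi\rangle$ for all $\ell\ge0$.
\end{lemma}

\begin{proof}
Let $h$ be counted by $Z(\ell,t)$ and $g=h-\ell$. If $i+j=\sigma\le\ell$, then $h(i,j)\le\sigma$ because $h(0,0)=0$, and $h(i,j)\ge\ell-(\ell-\sigma)=\sigma$ because some vertex with coordinate sum $\ell$ is at distance $\ell-\sigma$. So $h=i+j$ there, and by rotation $h=2n-i-j$ for $i+j\ge2n-\ell$. These forced values agree with \eqref{eq:bdry} and have steps $\pm1$.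

The rest of $V$ is covered by the rectangle $|i-j|\le\ell\le i+j\le2n-\ell$ and the triangles $i-j\ge\ell$ and $j-i\ge\ell$, which meet the frozen corners only at end points of $L_{\pm\ell}$. Every grid edge lies in a frozen corner, in the rectangle or in a triangle.

\emph{The rectangle.} Let $|v|\le\ell$. If $v\equiv\ell\pmod2$, the vertices of $L_v$ in the rectangle have $i+j=\ell+2s$, $0\le s\le t$; all of these lie in $V$ because $0\le(\ell+2s\pm v)/2\le\ell+t=n$. The values of $g$ on them form an element $x\in X$, with $x_0=x_{2t}=0$ by \eqref{eq:freeze}. If $v\not\equiv\ell\pmod 2$, then $|v|\le\ell-1$, the vertices have $i+j=\ell+1+2s$, $0\le s\le t-1$, and they lie in $V$ for the same reason. Every grid edge joins consecutive lines $L_v$, and a vertex with coordinate sum $\sigma$ is adjacent, on a neighboring line, exactly to the vertices with sums $\sigma\pm1$. So the edge constraints between two consecutive lines of the rectangle say precisely that $N=1$; in particular, the values on $L_v$ with $v\not\equiv\ell\pmod2$ form an element of $Y$. Passing from $L_{-\ell}$ to $L_\ell$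 takes $2\ell$ such half-steps, which gives $(NN^T)^\ell=M^\ell$. The boundary of $V$ meets the rectangle only in its corners, where \eqref{eq:bdry} gives $h=\ell$, that is $g=0$, as required.

\emph{The triangles.} On the triangle $i-j\ge\ell$, replace $i$ by $i+\ell$. The boundary values become $g(i,0)=(i+\ell)-\ell=i$ and $g(t,j)=(n-j)-\ell=t-j$, and the diagonal carries the state $x$ of $L_\ell$. So there are $\varphi(x)$ fillings. By transposition the other triangle has $\varphi(x')$ fillings, where $x'$ is the state of $L_{-\ell}$.

Conversely, a compatible choice of states and of fillings of the two triangles, together with the forced values in the corners, satisfies all edge and boundary constraints, so it comes from exactly one $h$. Summing over the states gives the formula.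
\end{proof}

\begin{example}\label{ex:t2}
Let $t=2$. The three states in $X$ are $(0,x_2,0)$ with $x_2=2,0,-2$, and $Y$ consists of the four pairs $(\pm1,\pm1)$. The state with $x_2=0$ is compatible with all four pairs, the state with $x_2=2$ only with $(1,1)$, and the state with $x_2=-2$ only with $(-1,-1)$. In the triangle, the vertex $(1,1)$ has both neighbors $(1,0)$ and $(2,1)$ at height $1$, so $x_2\in\{2,0\}$ is allowed. In the order $x_2=2,0,-2$,
\[
M=\begin{bmatrix}1&1&0\\1&4&1\\0&1&1\end{bmatrix},\quad
\varphi=\begin{bmatrix}1\\1\\0\end{bmatrix},\quad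
M\varphi=\begin{bmatrix}2\\5\\1\end{bmatrix},\quad
M^2\varphi=\begin{bmatrix}7\\23\\6\end{bmatrix},
\]
so $Z(\ell,2)=2,7,30,135$ for $\ell=0,1,2,3$, while $\mathcal A_{\ell+2}=2,7,42,429$. (For $\ell\le1$ condition \eqref{eq:freeze} is vacuous. For $\ell=2$ it says $a_{11}=a_{44}=0$, and indeed $42-7-7+2=30$.) The largest eigenvalue of $M$ is $\frac{5+\sqrt{17}}2<4.57$, so $Z(\ell+1,2)\le4.57\,Z(\ell,2)$ for all $\ell$, whereas the ratios $\rho_m$ grow like $q^m$. This is the mechanism in general: for fixed $t$, $Z(\ell,t)$ grows only exponentially in $\ell$.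
\end{example}

\subsection{The spectral bound}

Let $\lambda$ be the largest eigenvalue of $M$. A row of $N$ has at most $2^t$ ones and a column at most $2^{t-1}$, so $\lambda<4^t$. This is useless here: at $\ell=t$, $n=2t$ we would compare $2^n$ with $q^n$. The crude count ignores that a state with many neighbors, one with many zero steps, typically has neighbors with fewer zero steps. A weight that rewards zero steps captures this.

\begin{lemma}\label{lem:spec}
$\lambda\le\theta^{2t}$.
\end{lemma}

\begin{proof}
A pair $(x,y)$ with $N(x,y)=1$ is a path with steps $\sigma_1,\dots,\sigma_{2t}\in\{1,-1\}$. The steps of $x$ are $\sigma_{2i-1}+\sigma_{2i}$ ($1\le i\le t$), and those of $y$ are $\sigma_{2i}+\sigma_{2i+1}$ ($1\le i\le t-1$). Let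
\[
z(x)=\#\{1\le i\le t:\sigma_{2i-1}\ne\sigma_{2i}\},\qquad z(y)=\#\{1\le i\le t-1:\sigma_{2i}\ne\sigma_{2i+1}\}
\]
be the numbers of zero steps of $x$ and of $y$. We claim
\begin{align}
\sum_{y}N(x,y)\,\theta^{z(y)}&\le\theta^{t+z(x)}\qquad(x\in X),\label{eq:a}\\
\sum_{x}N(x,y)\,\theta^{z(x)}&\le\theta^{t+z(y)}\qquad(y\in Y).\label{eq:b}
\end{align}

Let $T(\sigma,\sigma')=\theta$ if $\sigma\ne\sigma'$ and $T(\sigma,\sigma')=1$ if $\sigma=\sigma'$. In \eqref{eq:a}, $x$ is given. Each pair $(\sigma_{2i-1},\sigma_{2i})$ is \emph{fixed} to $(+,+)$ or $(-,-)$ if step $i$ of $x$ is nonzero, and is \emph{free} to be $(+,-)$ or $(-,+)$ if it is zero; the choices at different $i$ are independent, and together they run over all $y$ with $N(x,y)=1$. The weight $\theta^{z(y)}$ is the product of the factors $T(\sigma_{2i},\sigma_{2i+1})$ linking consecutive pairs. Build the path pair by pair, and let $S(\pm)$ be the total weight of the partial paths whose last sign is $\pm$. Attach one more pair, with its link factor.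
\begin{itemize}
\item If the new pair is free, the new totals are $\theta S(+)+S(-)$ for last sign $+$ (pair $(-,+)$) and $S(+)+\theta S(-)$ for last sign $-$ (pair $(+,-)$). So the total weight is multiplied by $1+\theta=\theta^2$.
\item If the new pair is fixed, the new total is $S(+)+\theta S(-)$ or $\theta S(+)+S(-)$. So the total weight is multiplied by at most $\theta$.
\end{itemize}
The first pair has no link factor and contributes $2\le\theta^2$ if free and $1\le\theta$ if fixed. Since $z(x)$ of the $t$ pairs are free, the final total is at most $\theta^{2z(x)+(t-z(x))}=\theta^{t+z(x)}$, which is \eqref{eq:a}.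

In \eqref{eq:b}, $y$ is given. Because $x_0=x_{2t}=0$, the signs $\sigma_1=y_1$ and $\sigma_{2t}=-y_{2t-1}$ are determined, and the pairs $(\sigma_{2i},\sigma_{2i+1})$, $1\le i\le t-1$, are fixed or free according to the steps of $y$. The weight is the product of the links $T(\sigma_{2i-1},\sigma_{2i})$, $1\le i\le t$. Start with the single sign $\sigma_1$, of total weight $1$. By the same two rules, the $t-1$ pairs bring the total to at most $\theta^{t-1+z(y)}$, and the last link, to $\sigma_{2t}$, contributes a factor of at most $\theta$. This is \eqref{eq:b}.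

Put $\xi(x)=\theta^{z(x)}$ and $\eta(y)=\theta^{z(y)}$. Then \eqref{eq:b} and \eqref{eq:a} say $N^T\xi\le\theta^t\eta$ and $N\eta\le\theta^t\xi$ entrywise, so $M\xi\le\theta^{2t}\xi$. As $M$ is symmetric with nonnegative entries, it has an eigenvector $v\ge0$, $v\ne0$, for $\lambda$: taking absolute values in a unit eigenvector $v$ does not decrease $\langle Mv,v\rangle$, which is already maximal. Hence $\lambda\langle\xi,v\rangle=\langle M\xi,v\rangle\le\theta^{2t}\langle\xi,v\rangle$, and $\langle\xi,v\rangle>0$ because $\xi>0$.
\end{proof}

\begin{remark}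
The golden ratio is the right weight for this argument. With a weight $w\ge1$ per zero step, a free pair multiplies the total by $1+w$ and a fixed pair by at most $w$, and the same proof gives $\lambda\le\max(w,1+1/w)^{2t}$. This is smallest when $w=1+1/w$, that is, for $w=\theta$.
\end{remark}

\subsection{Peeling, and the proof of Theorem \ref{thm:A}}

Since $M$ is positive semidefinite, expanding $\varphi$ in eigenvectors of $M$ shows $\langle\varphi,M^{k}\varphi\rangle\le\lambda^{d}\langle\varphi,M^{k-d}\varphi\rangle$ for $0\le d\le k$. With Lemmas \ref{lem:transfer} and \ref{lem:spec} and \eqref{eq:down}, for $n=k+t$,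
\begin{equation}\label{eq:peel}
Z(k,t)\le\theta^{2td}\,Z(k-d,t)\le\theta^{2td}\,\mathcal A_{n-d}\le\theta^{2td}\,q^{-d(2n-d-1)/2}\,\mathcal A_n\qquad(0\le d\le k).
\end{equation}
The choice of $d$ matters. The $j$-th layer peeled off gains about $q^{n-j}$ and costs $\theta^{2t}$. For $2t\approx n$ a single layer is profitable only while $q^{n-j}>\theta^n$, that is, for $j$ up to a small fraction of $n$; the accumulated gain stays positive up to about twice that depth. So we peel off only a fraction of the layers. The choice $d\approx n/8$ is not the best possible, but it is good enough and gives convenient numbers.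

\begin{proof}[Proof of Theorem \ref{thm:A}]
Let $k=\lfloor n/2\rfloor$, $t=\lceil n/2\rceil$, $d=\lfloor n/8\rfloor$. Then $2t\le n+1$ and $\frac{2n-d-1}2\ge\frac{15}{16}n-\frac12$. By \eqref{eq:QZ} and \eqref{eq:peel},
\[
\log\frac{\alpha_n(Q_n^*)}{\mathcal A_n}\le-d\Bigl[\delta n-\bigl(\log\theta+\tfrac12\log q\bigr)\Bigr],\qquad
\delta=\tfrac{15}{16}\log q-\log\theta=\tfrac1{16}\log\frac{q^{15}}{\theta^{16}} .
\]
Here $q^{15}=3^{45}/2^{60}>2560$, and $\theta^{16}<\theta^{16}+\theta^{-16}=2207$, the sixteenth Lucas number. So $q^{15}/\theta^{16}>1.1599$. On the other hand $e^{0.148}<1+0.148+0.01096+0.00055+0.00003<1.1599$. Hence $\delta>0.148/16=0.00925$. Also $\log\theta+\frac12\log q<0.4813+0.2617<0.75$. For $n\ge1000$ we have $d\ge(n-7)/8\ge0.124\,n$ and $\delta n-0.75\ge0.0085\,n$, and $0.124\cdot0.0085>0.001$.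
\end{proof}

\section{Forcing a permutation cheaply}\label{sec:lower}

\subsection{What forcing a single $1$ requires}\label{sec:single}

Let $h$ be an admissible height function and $u\in V$ the upper left vertex of a cell. By \eqref{eq:one}, the cell carries a $1$ if the heights at $u,\,u+(1,0),\,u+(0,1),\,u+(1,1)$ are $h(u),\,h(u)+1,\,h(u)+1,\,h(u)$. Can we impose these values and keep $h$ at all vertices at distance at least $r$ from $u$? Suppose that $r\ge3$ and that $u$ is at distance at least $r$ from the boundary of $V$. By Lemma~\ref{lem:ext} it then suffices that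
\begin{equation}\label{eq:slack}
|h(u)-h(v)|\le d(u,v)-2\qquad\text{whenever } d(u,v)\ge r ,
\end{equation}
as we check below. Some such slack is needed. If $h(v)=h(u)+d(u,v)$ for a far vertex $v$ below and to the right of $u+(1,1)$, then $h(v)-h(u)=d(u+(1,1),v)+2$ and the desired value $h(u)$ at $u+(1,1)$ is incompatible with $h(v)$. This happens in frozen regions. Since we want to start from \emph{every} ASM, we must first make its height function less steep.

The device is to interleave the rows and columns of $A$ with extra ones. Here is the smallest instance. Label rows and columns $2,\dots,5$ of a $6\times6$ matrix by the word $\mathsf A\,\mathsf B_1\mathsf B_2\,\mathsf A$ and send a $2\times2$ ASM $A=(a_{ij})$ to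
\[
\hat A=\begin{bmatrix}
0&0&1&0&0&0\\
0&a_{11}&0&0&a_{12}&0\\
1&0&0&0&0&0\\
0&0&0&0&0&1\\
0&a_{21}&0&0&a_{22}&0\\
0&0&0&1&0&0
\end{bmatrix}.
\]
The row labeled $\mathsf B_1$ has its $1$ at the far left, the row labeled $\mathsf B_2$ at the far right, and similarly for columns. Then $h_{\hat A}(1+x,1)=2,3,2,3,4$ for $x=0,\dots,4$: between the two steps of $h_A(\cdot,0)=0,1,2$ a step down and a step up have been inserted. Inserting a pair $\mathsf B_1\mathsf B_2$ after every $p$ rows of $A$, and likewise for columns, reduces the maximal slope from $1$ to about $1-\frac{2}{p+2}$, so \eqref{eq:slack} holds for a suitable $r$ of order $p$. It costs $4$ additional rows per pair ($\mathsf B_1$, $\mathsf B_2$, and one on each side to hold the $1$'s of the $\mathsf B$-columns), about $4m/p$ in all.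

To force $m$ positions at once we need them at mutual distance of order $p$, in different rows and columns. This is easy to arrange.

\begin{lemma}\label{lem:tau}
If $s\ge2$ and $m\ge s^2+s$, there is a permutation $\tau$ of $\{1,\dots,m\}$ with $|i-i'|+|\tau(i)-\tau(i')|\ge s$ for all $i\ne i'$.
\end{lemma}

\begin{proof}
List the numbers congruent to $1$ modulo $s$ in increasing order, then those congruent to $2$, and so on up to the class of $s$. Let $\tau(i)$ be the $i$-th number of the list. Let $i<i'$. If $i'-i\ge s$, there is nothing to prove, so let $i'-i<s$. If positions $i,i'$ are in the same class, then $|\tau(i)-\tau(i')|\ge s$. Otherwise, as each class has at least $s$ elements, they lie in consecutive classes. Say $\mu$ entries follow position $i$ in its class and $\nu$ entries precede position $i'$ in its class, so $\mu+\nu+1=i'-i\le s-1$. The last element of a class exceeds $m-s$ and the first is at most $s$, so $\tau(i)>m-s-\mu s$ and $\tau(i')\le s+\nu s$. Hence $\tau(i)-\tau(i')>m-2s-(s-2)s=m-s^2\ge s$.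
\end{proof}

\subsection{The construction}

\begin{proposition}\label{prop:lower}
Let $p\ge1$, $s=5(p+2)$, $m\ge s^2+s$, $a=4(p+2)+\lceil m/p\rceil-1$ and $n=m+4a$. There is an explicit $n\times n$ permutation matrix $P$ with
\[
\alpha_n(P)\ge\mathcal A_m\,2^{-32(p+2)^2m}.
\]
\end{proposition}

The rest of this subsection is the proof. We pad an arbitrary $m\times m$ ASM $A$ to an $n\times n$ ASM $\hat A$, check that the padded height function has enough slack, turn $\hat A$ into an ASM-extension $A'$ of $P$ by surgery, and bound the number of $A$ with the same $A'$.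

\medskip\noindent\textbf{The word and the matrix.}
Let $b=2(p+2)$, $g=\lceil m/p\rceil$ and $p'=m-p(g-1)\in[1,p]$, and consider the word
\[
(\mathsf B_1\mathsf B_2)^b\;\mathsf A^p\;\mathsf B_1\mathsf B_2\;\mathsf A^p\;\mathsf B_1\mathsf B_2\cdots\mathsf B_1\mathsf B_2\;\mathsf A^{p'}\;(\mathsf B_1\mathsf B_2)^b
\]
with $g$ blocks of $\mathsf A$'s, the last of length $p'$. It has $m$ letters $\mathsf A$ and $2b+g-1=a$ pairs $\mathsf B_1\mathsf B_2$. Its length is $K=m+2a$, and $n=K+2a$. The long buffers at both ends keep the letters $\mathsf A$ away from the border of the central block.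

Label both the central rows and the central columns $a+1,\dots,a+K$ by the letters of the word. Let $P_F$ be the following $(0,1)$-matrix. For $1\le\nu\le a$, the row labeled by the $\mathsf B_1$ (respectively $\mathsf B_2$) of the $\nu$-th pair has a $1$ in column $\nu$ (respectively $a+K+\nu$), and the column labeled by the $\mathsf B_1$ (respectively $\mathsf B_2$) of the $\nu$-th pair has a $1$ in row $\nu$ (respectively $a+K+\nu$). Let $\pi_1<\dots<\pi_m$ be the indices labeled $\mathsf A$. Then $P_F$ has exactly one $1$ in each row and each column with index not in $\{\pi_1,\dots,\pi_m\}$, and none in the others. With $\tau$ from Lemma~\ref{lem:tau}, let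
\[
P=P_F\ \text{ together with $1$'s at }(\pi_i,\pi_{\tau(i)}),\quad 1\le i\le m .
\]
This is an $n\times n$ permutation matrix.

\medskip\noindent\textbf{Heights after padding.}
For an $m\times m$ ASM $A$ with height function $h_A$ and corner sums $c_A$, let $\hat A$ be $P_F$ together with $A$ placed on the rows and columns $\pi_1,\dots,\pi_m$. This is an $n\times n$ ASM; let $h$ be its height function. For $0\le x\le K$ let $\mu(x),t_1(x),t_2(x)$ be the numbers of letters $\mathsf A,\mathsf B_1,\mathsf B_2$ among the first $x$ letters of the word, and $\zeta(x)=t_1(x)-t_2(x)\in\{0,1\}$. In the upper left $(a+x)\times(a+y)$ corner of $\hat A$ the entries sum to $t_1(x)+t_1(y)+c_A(\mu(x),\mu(y))$: the $\mathsf B_1$-rows among the first $x$ central rows contribute through columns $1,\dots,a$, the $\mathsf B_1$-columns likewise, and the $1$'s of $\mathsf B_2$-rows and $\mathsf B_2$-columns lie outside. Since $x-2t_1(x)=\mu(x)-\zeta(x)$,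
\[
h(a+x,a+y)=2a-\zeta(x)-\zeta(y)+h_A(\mu(x),\mu(y))\qquad(0\le x,y\le K).
\]

Any $p+2$ consecutive letters of the word contain at least two letters $\mathsf B$ (meaning $\mathsf B_1$ or $\mathsf B_2$). Otherwise there would be a run of at least $p+1$ letters $\mathsf A$, or a single $\mathsf B$ with an $\mathsf A$ on both sides; neither occurs. So $l$ consecutive letters contain at least $2\lfloor l/(p+2)\rfloor\ge\kappa l-2$ letters $\mathsf B$, where
\[
\kappa=\frac{2}{p+2},
\]
and $|\mu(x)-\mu(x')|\le(1-\kappa)|x-x'|+2$. Let $V_J=\{a,\dots,a+K\}^2$, and let $\partial V_J$ be the set of its vertices with a coordinate in $\{a,a+K\}$. As $h_A$ is $1$-Lipschitz and the $\zeta$-terms vary by at most $2$ in total,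
\begin{equation}\label{eq:slope}
|h(u)-h(v)|\le(1-\kappa)\,d(u,v)+6\qquad(u,v\in V_J).
\end{equation}

\medskip\noindent\textbf{Slack at the sites.}
Let $u_i=(\pi_i-1,\pi_{\tau(i)}-1)$ be the upper left vertex of the cell in which we want a $1$. Because of the end buffers, its coordinates relative to $(a,a)$ lie in $[2b,K-2b-1]$. Let
\[
r=4(p+2)=2b,\qquad\text{so that}\quad \kappa r=8,\quad \kappa s=10 .
\]
Then
\begin{align}
|h(u_i)-h(v)|&\le d(u_i,v)-2&&\text{for all }v\in V\text{ with }d(u_i,v)\ge r,\label{eq:s1}\\
|h(u_i)-h(u_{i'})|&\le d(u_i,u_{i'})-4&&\text{for }i\ne i'.\label{eq:s2}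
\end{align}
For $v\in V_J$, \eqref{eq:s1} follows from \eqref{eq:slope}, as $-\kappa d(u_i,v)+6\le-8+6$. For $v\notin V_J$, clamp the coordinates of $v$ to $[a,a+K]$ to get $v'\in\partial V_J$ with $d(u_i,v)=d(u_i,v')+d(v',v)$. One coordinate of $v'$ is $a$ or $a+K$, so $d(u_i,v')\ge2b$, and
\[
|h(u_i)-h(v)|\le(1-\kappa)\,d(u_i,v')+6+d(v',v)\le d(u_i,v)-2b\kappa+6=d(u_i,v)-2 .
\]
For \eqref{eq:s2}, the $\pi_i$ are increasing integers, so $d(u_i,u_{i'})\ge|i-i'|+|\tau(i)-\tau(i')|\ge s$, and \eqref{eq:slope} applies with $-\kappa s+6=-4$.

\medskip\noindent\textbf{Local surgery.}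
Let $U_i=\{u_i,\,u_i+(1,0),\,u_i+(0,1),\,u_i+(1,1)\}$ and
\[
D_0=\{v\in V: d(v,u_i)\ge r\ \text{for all }i\}.
\]
Since $U_i$ lies within distance $2$ of $u_i$, while $r\ge12$ and $s\ge15$, the sets $U_i$ are disjoint from each other and from $D_0$. On $D=D_0\cup\bigcup_iU_i$ define $f=h$ on $D_0$ and
\[
f(u_i)=f(u_i+(1,1))=h(u_i),\qquad f(u_i+(1,0))=f(u_i+(0,1))=h(u_i)+1 .
\]
The parities are those required in Lemma~\ref{lem:ext}. For the Lipschitz condition put $\varepsilon_z=f(z)-h(u_i)\in\{0,1\}$ for $z\in U_i$, and note $\varepsilon_z+d(z,u_i)\le2$ in all four cases.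
\begin{itemize}
\item Two vertices of $D_0$: $h$ is $1$-Lipschitz. Two vertices of the same $U_i$: the values differ by at most $1$.
\item $z\in U_i$, $v\in D_0$: by \eqref{eq:s1}, $|f(z)-f(v)|\le d(u_i,v)-2+\varepsilon_z\le d(z,v)+d(z,u_i)+\varepsilon_z-2\le d(z,v)$.
\item $z\in U_i$, $z'\in U_{i'}$, $i\ne i'$: by \eqref{eq:s2}, $|f(z)-f(z')|\le d(u_i,u_{i'})-4+\varepsilon_z+\varepsilon_{z'}\le d(z,z')$, since $d(u_i,u_{i'})\le d(z,z')+d(z,u_i)+d(z',u_{i'})$.
\end{itemize}
Let $F:V\to\mathbb Z$ be the extension of $f$ constructed in Lemma~\ref{lem:ext}. Every vertex outside $V_J$ or on $\partial V_J$ is at distance at least $2b=r$ from every $u_i$, hence lies in $D_0$, where $F=h$. In particular $F$ satisfies \eqref{eq:bdry}, so it is the height function of an ASM $A'$.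

By \eqref{eq:one}, $A'$ has a $1$ at each $(\pi_i,\pi_{\tau(i)})$. Each $1$ of $P_F$ lies in one of the first $a$ or last $a$ rows or columns, so the four vertices of its cell lie outside $V_J$ or on $\partial V_J$, where $F=h$. Hence $A'$ has these $1$'s too, and $A'$ is an ASM-extension of $P$.

\medskip\noindent\textbf{Multiplicity.}
It remains to see that the map $A\mapsto A'$ is at most $2^{32(p+2)^2m}$-to-one. The set $D_0$ does not depend on $A$, and $A'$ determines $h$ on $D_0$. The complement of $D_0$ is covered by $m$ balls of radius $r-1$, so $|V\setminus D_0|\le m(2r^2-2r+1)\le2r^2m=32(p+2)^2m$. Fill in the values of $h$ on $V\setminus D_0$ in lexicographic order. Each vertex there has a left neighbor, as the boundary of $V$ is in $D_0$; the value at that neighbor is already known, so at most two values are possible. Finally $h$ determines $\hat A$ and hence $A$. This proves Proposition~\ref{prop:lower}. \qed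

\subsection{Choosing the spacing: proof of Theorems \ref{thm:B} and \ref{thm:C}}

Padding costs about $4n/p$ in size, hence a factor $q^{O(n^2/p)}$, and surgery costs $2^{O(p^2n)}$. The two balance at $p\approx n^{1/3}$.

\begin{proof}[Proof of Theorem \ref{thm:B}]
The upper bound is trivial. Also $\alpha_{n+1}^*\ge\alpha_n^*$: replace $P$ by $P\oplus[1]$ and each extension $A$ by $A\oplus[1]$.

Let $p=\lceil n^{1/3}\rceil$, let $n$ be large enough that $n\ge16(p+2)$, and let $m$ be the largest integer with $m(1+\frac4p)\le n-16(p+2)$. With $a$ as in Proposition~\ref{prop:lower}, $m+4a\le m+16(p+2)+\frac{4m}p\le n$. By maximality of $m$ and $\frac1{1+y}\ge1-y$ for $y\ge0$,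
\[
m+1>\bigl(n-16(p+2)\bigr)\bigl(1-\tfrac4p\bigr)\ge n-16(p+2)-\tfrac{4n}p ,
\]
so, as $n^{1/3}\le p\le n^{1/3}+1$,
\[
n-m\le\tfrac{4n}p+16(p+2)+1\le4n^{2/3}+16n^{1/3}+49 .
\]
For large $n$ this gives $m\ge n/2$, and $n/2\ge30(n^{1/3}+3)^2\ge30(p+2)^2\ge s^2+s$, so Proposition~\ref{prop:lower} applies. For $n\ge10^{14}$ this holds, because then $n^{1/3}\ge46415$, so that $n\ge16(p+2)$, $n-m\le5n^{2/3}\le n/2$ and $30(n^{1/3}+3)^2\le31n^{2/3}\le n/2$. By monotonicity, the Proposition and \eqref{eq:up},
\[
\log\alpha_n^*\ge\log\alpha_{m+4a}^*\ge\log\mathcal A_n-\bigl(4n^{5/3}+16n^{4/3}+49n\bigr)\log q-32\,(n^{1/3}+3)^2\,n\log2 ,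
\]
which is $\log\mathcal A_n-O(n^{5/3})$. The matrix achieving this is $P\oplus I_{n-m-4a}$ with $P$ from the Proposition. For the finitely many remaining $n$, use that $\alpha_n(P)\ge1$ for every $P$, and enlarge $C$.

Let $n\ge10^{14}$. We have $\log q<0.5233$ and $32\log2<22.19$. So the first loss is at most $(2.094+0.001)n^{5/3}$, since $(16n^{-1/3}+49n^{-2/3})\cdot0.5233<0.001$. The second is at most $22.19\,(1+3n^{-1/3})^2n^{5/3}\le22.20\,n^{5/3}$. The total is less than $25\,n^{5/3}$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:C}]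
Combine Theorem~\ref{thm:B} with $\log\mathcal A_n=\frac{n^2}2\log q+O(n)$.
\end{proof}

\section{One long staircase suffices: proof of Theorem \ref{thm:D}}

The transfer matrix requires two opposite frozen corners. If only one corner is frozen, a reflection and the Cauchy--Schwarz inequality supply the other.

\begin{proof}[Proof of Theorem \ref{thm:D}]
Decreasing $\beta$ weakens the hypothesis on $P$, so we may assume $\beta_0<\beta<1$. From now on let $k=\lceil\beta n\rceil$. By Lemma~\ref{lem:stair}, a staircase of any size at least $\beta n$, hence at least $k$, forces $h=k$ on the line $i+j=k$. Let $n$ be large enough that $t=n-k\ge1$; note $t\le(1-\beta)n$. Let $B$ be the number of $n\times n$ ASMs with $h=k$ on $i+j=k$. Then $\alpha_n(P)\le B$.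

For an integer function $\omega$ on the line $i+j=n$, let $W_0(\omega)$ be the number of integer functions on $\{(i,j)\in V:i+j\le n\}$ with adjacent values differing by exactly $1$, with the boundary values \eqref{eq:bdry}, and with restriction $\omega$ to that line. Let $W_1(\omega)$ be the number of those that also satisfy $h=k$ on $i+j=k$. The reflection $(i,j)\mapsto(n-j,n-i)$ fixes the line $i+j=n$ pointwise and exchanges its two sides. It preserves \eqref{eq:bdry}: the value at $(i,0)$ becomes $h(n,n-i)=i$ and the value at $(0,j)$ becomes $h(n-j,n)=j$, and the other two sides follow since the reflection is an involution. It maps $i+j=k$ to $i+j=2n-k$. No grid edge crosses the line $i+j=n$, so the two sides can be filled independently once $\omega$ is given. Hence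
\[
\mathcal A_n=\sum_\omega W_0(\omega)^2,\qquad B=\sum_\omega W_1(\omega)W_0(\omega),\qquad Z(k,t)=\sum_\omega W_1(\omega)^2,
\]
and by Cauchy--Schwarz $B^2\le Z(k,t)\,\mathcal A_n$.

Put $\gamma=\log q-2(1-\beta)\log\theta$. The condition $\beta>\beta_0$ says exactly that $\gamma>0$. Choose $0<\eta\le\beta$ with $\eta\log q\le\gamma$, and let $d=\lfloor\eta n\rfloor\le k$. By \eqref{eq:peel},
\[
\log\frac{Z(k,t)}{\mathcal A_n}\le d\Bigl[2t\log\theta-n\log q+\tfrac{d+1}2\log q\Bigr]\le d\Bigl[-\gamma n+\tfrac{\eta n+1}{2}\log q\Bigr]\le d\Bigl[-\tfrac{\gamma n}2+\tfrac12\log q\Bigr].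
\]
For large $n$ we have $d\ge\eta n/2$ and the last bracket is at most $-\gamma n/4$, so the right side is at most $-2cn^2$ with $c=\eta\gamma/16$. Therefore $\alpha_n(P)\le B\le\mathcal A_n e^{-cn^2}$, and by Theorem~\ref{thm:B} this is less than $\alpha_n^*$ for large $n$.

Rotations and reflections of the square map ASMs to ASMs, so the same holds for a staircase at any corner. In particular $Q_a\oplus P'$ with $a\ge\beta n$ is not optimal for large $n$. For $Q_a\oplus Q_b$ with $a+b=n$, one of the two blocks has size at least $n/2$, and $\frac12>\beta_0$, so the result applies with $\beta=\frac12$ at the upper left or lower right corner.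
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Alternating Sign Matrices -- Extensions, K\"onig-Properties, and Primary Sum-Sequences},
\texttt{https://duo.uio.no/bitstream/handle/10852/74873/ASM\_1revised.pdf?isAllowed=y\&sequence=1}.

\bibitem{kuperberg}
G. Kuperberg, \emph{Another proof of the alternating-sign matrix conjecture}, IMRN 1996.

\bibitem{zeilberger}
D. Zeilberger, \emph{Proof of the alternating sign matrix conjecture}, Electron. J. Combin. 3(2) (1996) R13.

\end{thebibliography}

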